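\title{A space of rank two that is not an SV space}

\begin{abstract}
A Tychonoff space $X$ is an SV space if $C(X)/P$ is a valuation domain for every prime ideal $P$ of the ring $C(X)$, and it has finite rank if there is a finite bound on the number of minimal primes contained in a maximal ideal of $C(X)$. Every SV space has finite rank. We show that the converse fails: in ZFC there is a countable normal space $X$ of rank $2$ that is not SV, and $\beta X$ is a compact space of rank $2$ that is not SV. Spaces of rank $1$ are SV, and counterexamples exist in every rank $n\ge 2$. We also characterize SV spaces by an identity in $C(X)$. The counterexample is obtained by gluing pairs of points in a countable subspace of $\beta\omega$. Its core is a countable extremally disconnected space whose points are paired so that every nonempty open set contains a pair; it comes from a maximal refinement of the lexicographic order topology on $\mathbb{Q}\times\{0,1\}$.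
\end{abstract}

\section{Introduction}\label{sec:intro}

For a completely regular (Tychonoff) space $X$ let $C(X)$ be the ring of continuous real-valued functions on $X$ and let $C^*(X)$ be the subring of bounded functions. Restriction of functions is an isomorphism $C(\beta X)\cong C^*(X)$, where $\beta X$ is the Stone--\v{C}ech compactification. Ideals are ring ideals and prime ideals are proper. A \emph{minimal prime} is a prime ideal that properly contains no prime ideal. A \emph{valuation domain} is an integral domain in which, of any two elements, one divides the other.

\begin{definition}\label{def:main}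
Let $X$ be a Tychonoff space.
\begin{enumerate}
\item[(a)] $X$ is an \emph{SV space} if $C(X)/P$ is a valuation domain for each prime ideal $P$ of $C(X)$.
\item[(b)] $X$ has \emph{finite rank} if there is an $n\in\mathbb{N}$ such that every maximal ideal of $C(X)$ contains at most $n$ distinct minimal primes. The smallest such $n$ is the \emph{rank} of $X$.
\end{enumerate}
\end{definition}

Henriksen, Larson, Martinez and Woods proved that every SV space has finite rank \cite{HLMW}. Whether the converse holds is posed as an open question in \cite{Larson}:
\begin{quote}
\emph{Is every Tychonoff space of finite rank an SV space?}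
\end{quote}

Both conditions have a topological meaning. The number of minimal primes in the maximal ideal at a point $q$ is the largest number of pairwise disjoint cozero sets having $q$ in their closures (Remark~\ref{rem:directions}); so rank counts the directions from which a point can be approached. The SV property is an extension property: a bounded continuous function on a cozero set must agree, at each point of that set, with one of finitely many continuous functions on the whole space (Remark~\ref{rem:extension}). In the simplest cases the two conditions go together. A convergent sequence has neither (Example~\ref{ex:sequence}). A space of rank $1$ is SV (Proposition~\ref{prop:rankone}). Identifying $n$ free ultrafilters on $\omega$ to one point gives an SV space of rank $n$, because a function can be extended along one direction at a time (Example~\ref{ex:Zn}). One would guess that, with a bounded number of directions at every point, this can always be done. It cannot.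

\begin{theorem}\label{thm:main}
There are a countable normal $T_1$ space $X$ and a nonempty set $\Gamma\subset X$ such that, for $R=C(X)$ and for $R=C^*(X)\cong C(\beta X)$, the following hold.
\begin{enumerate}
\item[(a)] Every maximal ideal of $R$ contains at most two minimal primes.
\item[(b)] For each $q\in\Gamma$ the ideal $M_q=\{g\in R: g(q)=0\}$ contains exactly two minimal primes $P$, and for both of them $R/P$ is not a valuation domain.
\end{enumerate}
Thus $X$ has rank $2$ and is not SV, and $\beta X$ is a compact space of rank $2$ that is not SV.
\end{theorem}

The construction is carried out in ZFC. Rank $2$ is the smallest rank of a counterexample, and every larger rank occurs.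

\begin{theorem}\label{thm:ranks}
Every space of rank $1$ is SV. For each $n\ge 2$ there is a countable normal space, and a compact space, of rank exactly $n$ that is not SV.
\end{theorem}

The extension property mentioned above comes from the following criterion, which makes no mention of prime ideals.

\begin{theorem}\label{thm:criterion}
A space $X$ is SV if and only if for all $a,b\in C(X)$ with $0\le a\le b$ there are finitely many $h_1,\dots,h_k\in C(X)$ with $\prod_{i=1}^k(a-h_ib)=0$.
\end{theorem}

The space $X$ of Theorem~\ref{thm:main} is a quotient of a countable space $Y=\omega\cup E\subset\beta\omega$, where the points of $E$ are free ultrafilters, grouped into pairs that are glued together. Since $Y$ is extremally disconnected and at most two points are glued at a time, the rank is at most $2$. The pairs are interlaced so tightly that every neighborhood of every point of $E$ contains a whole pair, and a continuous function $F$ on $Y$ takes different values at the two points of each pair. Then $F|_\omega$ cannot be extended over $X$ even from a set belonging to one of the ultrafilters, and this is the failure of the SV property. The work lies in producing $E$.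

Section~\ref{sec:div} proves Theorem~\ref{thm:criterion}. Section~\ref{sec:count} contains the tools for computing rank, and Section~\ref{sec:glue} applies them to quotients of subspaces of $\beta\omega$. Section~\ref{sec:counter} isolates the properties required of $E$ and derives Theorems~\ref{thm:main} and~\ref{thm:ranks} from them. Section~\ref{sec:paired} constructs $E$.

\medskip
\noindent\textbf{Conventions.} A space is \emph{crowded} if it has no isolated points, \emph{zero-dimensional} if it has a base of clopen sets, and \emph{extremally disconnected} (ED) if disjoint open sets have disjoint closures. A subset $S$ of a space is \emph{crowded} or \emph{discrete} if it is so as a subspace, and $z$ is a \emph{limit point} of $S$ if $z\in\operatorname{cl}(S\setminus\{z\})$. For $g\in C(X)$ we write $Z(g)=g^{-1}(0)$ and $\operatorname{coz}g=X\setminus Z(g)$; sets of the form $\operatorname{coz}g$ are \emph{cozero sets}. The pointwise maximum and minimum are $\vee$ and $\wedge$, and $g^+=g\vee0$, $g^-=(-g)\vee 0$, so that $g^+g^-=0$. The class of $g$ modulo a given prime ideal is $\bar g$. Finally $\omega=\{0,1,2,\dots\}$ carries the discrete topology.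

\section{Divisibility modulo a prime ideal}\label{sec:div}

The order of $C(X)$ interacts with its prime ideals through two facts.

\begin{lemma}\label{lem:primes}
Let $P$ be a prime ideal of $C(X)$.
\begin{enumerate}
\item[(a)] If $|g|\le|t|$ and $t\in P$, then $g\in P$.
\item[(b)] $P$ is contained in exactly one maximal ideal.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $k=g^2/t$ on $\operatorname{coz}t$ and $k=0$ on $Z(t)$. Then $|k|\le|g|$, and $g=0$ on $Z(t)$, so $k$ is continuous at the points of $Z(t)$, hence everywhere. Also $g^2=kt$. So $g^2\in P$ and $g\in P$.

(b) Suppose $P\subset M\cap M'$ with $M\neq M'$ maximal. Write $1=g+g'$ with $g\in M$, $g'\in M'$. Since $1-2g'=-(1-2g)$, we have $(1-2g)^+(1-2g')^+=0$, so one factor lies in $P$; by symmetry let $t=(1-2g)^+\in P\subset M$. Where $g=0$ we have $t=1$, so $g^2+t^2\in M$ has no zero and is a unit, a contradiction.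
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:criterion}]
Assume the condition, let $P$ be prime and let $u,v\in C(X)$. We reduce the comparison of $\bar u$ and $\bar v$ to that of two functions $0\le a\le b$. From $(|u|-u)(|u|+u)=0$ we get $|u|\equiv\pm u$ modulo $P$, and the same holds for $v$; so we may assume $u,v\ge0$. Since $(u-v)^+(u-v)^-=0$, one factor is in $P$, and after exchanging $u$ and $v$ if necessary, $(u-v)^+\in P$. Put $a=u\wedge v=u-(u-v)^+$ and $b=v$. Then $\bar a=\bar u$ and $0\le a\le b$. The condition gives $\prod_i(a-h_ib)=0\in P$, so $a-h_ib\in P$ for some $i$, and $\bar v$ divides $\bar u$. Hence $C(X)/P$ is a valuation domain.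

Conversely, let $0\le a\le b$ be such that no product $\prod_{i=1}^k(a-h_ib)$ is $0$. These products together with $1$ form a multiplicatively closed set $S$ with $0\notin S$. An ideal maximal among those disjoint from $S$ is prime; call it $P$. Then $a-hb\notin P$ for all $h$, that is, $\bar b$ does not divide $\bar a$. It remains to exclude that $\bar a$ divides $\bar b$, and this is where $a\le b$ is used: a quotient $c$ of the larger function by the smaller can be taken $\ge1$, and is then invertible. Suppose $b-ca\in P$. From $b-ca\ge a(1-c)$ we get $0\le a(1-c)^+\le|b-ca|$, so $a(1-c)^+\in P$ by Lemma~\ref{lem:primes}(a). Since $c\vee1=c+(1-c)^+$,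
\[
a\,(c\vee1)-b=a(1-c)^++(ca-b)\in P .
\]
Multiplying by $1/(c\vee1)\in C(X)$ gives $a-\frac1{c\vee1}\,b\in P$, which was excluded. So neither of $\bar a,\bar b$ divides the other, and $X$ is not SV.
\end{proof}

\begin{remark}\label{rem:extension}
Let $b\ge0$ and $U=\operatorname{coz}b$; every cozero set has this form, as $\operatorname{coz}g=\operatorname{coz}|g|$. If $0\le a\le b$, then $r=a/b$ is a continuous function $U\to[0,1]$. Conversely, for a continuous $r:U\to[0,1]$ the function $a$ equal to $rb$ on $U$ and to $0$ on $Z(b)$ satisfies $0\le a\le b$, hence is continuous. The product $\prod_i(a-h_ib)$ vanishes on $Z(b)$, and it vanishes at $x\in U$ exactly when $r(x)=h_i(x)$ for some $i$. So $X$ is SV if and only if for every cozero set $U$ and every continuous $r:U\to[0,1]$ there are $h_1,\dots,h_k\in C(X)$ with $r(x)\in\{h_1(x),\dots,h_k(x)\}$ for all $x\in U$.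
\end{remark}

\section{Counting minimal primes}\label{sec:count}

A commutative ring is \emph{reduced} if it has no nonzero nilpotent element; $C(X)$ and $C^*(X)$ are reduced. We use three textbook facts: the nilpotent elements of a ring form the intersection of its minimal primes; a localization of a reduced ring is reduced; and for a prime $M$ of $R$, the primes of the localization $R_M$ correspond, with inclusions preserved, to the primes of $R$ contained in $M$. Write $\operatorname{ann}(g)=\{h: hg=0\}$. The next lemma replaces minimal primes, which are found with Zorn's Lemma, by ring elements.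

\begin{lemma}\label{lem:ann}
Let $R$ be a reduced commutative ring, $M$ a prime ideal of $R$ and $n\ge1$. Then $M$ contains at least $n$ minimal primes if and only if there are $g_1,\dots,g_n\in R$ with $g_ig_j=0$ for $i\neq j$ and $\operatorname{ann}(g_i)\subset M$ for all $i$.
\end{lemma}

\begin{proof}
Let $P_1,\dots,P_n\subset M$ be distinct minimal primes. Fix $i<j$. By minimality there is $u\in P_i\setminus P_j$. The ring $R_{P_i}$ is reduced and has a single prime ideal, which is therefore $0$; so $u/1=0$ in $R_{P_i}$, that is, $uv=0$ for some $v\notin P_i$. Put $u_{ij}=v$ and $u_{ji}=u$. Then $u_{ij}\notin P_i$, $u_{ji}\notin P_j$ and $u_{ij}u_{ji}=0$. Let $g_i=\prod_{j\neq i}u_{ij}$. Then $g_ig_j=0$ for $i\ne j$, and $g_i\notin P_i$, so $\operatorname{ann}(g_i)\subset P_i\subset M$.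

Conversely, $\operatorname{ann}(g_i)\subset M$ says that $g_i/1\neq0$ in the reduced ring $R_M$. So some minimal prime of $R_M$ omits $g_i/1$, and the corresponding minimal prime $P_i\subset M$ of $R$ omits $g_i$. For $j\neq i$ the relation $g_ig_j=0$ forces $g_j\in P_i$. Hence $P_i\ne P_j$.
\end{proof}

\begin{remark}\label{rem:directions}
Let $q\in X$, $g\in C(X)$ and $M_q=\{h\in C(X):h(q)=0\}$. Then $\operatorname{ann}(g)\subset M_q$ if and only if $q\in\operatorname{cl}\operatorname{coz}g$. Indeed, $hg=0$ means $h=0$ on $\operatorname{coz}g$, hence on its closure; and if $q\notin\operatorname{cl}\operatorname{coz}g$, complete regularity gives such an $h$ with $h(q)=1$. So $M_q$ contains at least $n$ minimal primes exactly when $q$ lies in the closures of $n$ pairwise disjoint cozero sets.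
\end{remark}

\begin{example}\label{ex:sequence}
Let $S=\omega\cup\{\infty\}$ be a convergent sequence with its limit. Each $A\subset\omega$ is the cozero set of the function equal to $\frac1{m+1}$ at $m\in A$ and to $0$ elsewhere, and $\infty\in\operatorname{cl}A$ if $A$ is infinite. Since $\omega$ contains $n$ pairwise disjoint infinite sets for every $n$, $S$ does not have finite rank. Let $r:\omega\to[0,1]$ enumerate the rationals of $[0,1]$. If $r(m)\in\{h_1(m),\dots,h_k(m)\}$ for all $m$, with $h_i\in C(S)$, then every accumulation point of the sequence $r$ is one of the numbers $h_i(\infty)$; but every point of $[0,1]$ is an accumulation point. By Remark~\ref{rem:extension}, $S$ is not SV.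
\end{example}

At the other extreme is rank $1$. Recall from \cite{GJ} that the maximal ideals of $C(X)$ are the ideals $M^p=\{g: p\in\operatorname{cl}_{\beta X}Z(g)\}$ for $p\in\beta X$, and that the ideal $O^p$ of all $g$ such that $\operatorname{cl}_{\beta X}Z(g)$ is a neighborhood of $p$ is the intersection of the minimal primes contained in $M^p$. By \cite[14.25]{GJ}, all the ideals $O^p$ are prime if and only if every finitely generated ideal of $C(X)$ is principal; such an $X$ is an \emph{F-space}.

\begin{proposition}\label{prop:rankone}
Every space of rank $1$ is SV.
\end{proposition}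

\begin{proof}
If each $M^p$ contains only one minimal prime, then $O^p$ is that prime, so every finitely generated ideal of $C(X)$ is principal. Let $P$ be prime and $V=C(X)/P$. Finitely generated ideals of the domain $V$ are principal, and $V$ has a single maximal ideal by Lemma~\ref{lem:primes}(b). Let $u,v\in V$ and $(u,v)=(d)$. If $d=0$ then $u=v=0$. Otherwise write $u=u_1d$, $v=v_1d$, $d=su+tv$, and cancel $d$ to get $1=su_1+tv_1$. The elements $u_1,v_1$ are not both in the maximal ideal, so one of them, say $u_1$, is a unit. Then $u$ divides $d$, and $d$ divides $v$.
\end{proof}

Upper bounds for the rank will come from extremally disconnected spaces. There, disjoint cozero sets have disjoint closures, so no point is approached from two directions; a closed map with fibers of at most $n$ points merges at most $n$ directions. Since a maximal ideal need not be of the form $M_q$, we use normality to pass from closures with empty intersection to a relation in the ring. Recall that a finite open cover $V_1,\dots,V_k$ of a normal space admits continuous functions $h_i$ with $0\le h_i\le1$, $\sum_ih_i=1$ and $h_i=0$ outside $V_i$.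

\begin{lemma}\label{lem:rankbound}
Let $p:Y\to X$ be a closed continuous surjection, where $Y$ is ED, $X$ is normal and $T_1$, and every fiber of $p$ has at most $n$ points. Let $R=C(X)$ or $R=C^*(X)$. Then every maximal ideal of $R$ contains at most $n$ minimal primes.
\end{lemma}

\begin{proof}
Otherwise Lemma~\ref{lem:ann} gives a maximal ideal $M$ and $g_1,\dots,g_{n+1}\in R$ with pairwise disjoint cozero sets and $\operatorname{ann}(g_i)\subset M$. The sets $U_i=p^{-1}(\operatorname{coz}g_i)$ are open and pairwise disjoint, so their closures in the ED space $Y$ are pairwise disjoint. The set $p(\operatorname{cl}U_i)$ is closed and contains $p(U_i)=\operatorname{coz}g_i$, so it contains $C_i=\operatorname{cl}_X\operatorname{coz}g_i$. The fiber over a point of $\bigcap_iC_i$ would meet the $n+1$ pairwise disjoint sets $\operatorname{cl}U_i$; hence $\bigcap_iC_i=\emptyset$, and the sets $X\setminus C_i$ cover $X$. Take $h_1,\dots,h_{n+1}$ as above, with $h_i=0$ on $C_i$. They are bounded, so $h_i\in R$, and $h_ig_i=0$. Thus $1=\sum_ih_i\in M$, a contradiction.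
\end{proof}

The convergent sequence $S$ shows that the hypotheses are needed. The identity map of $S$ satisfies all of them with $n=1$ except that the domain is not ED. The identity map onto $S$ from the same set with the discrete topology satisfies all of them except that it is not closed.

\section{Gluing points of $\beta\omega$}\label{sec:glue}

The points of $\beta\omega$ are the ultrafilters on $\omega$. Each $m\in\omega$ is identified with the principal ultrafilter at $m$ and is an isolated point; the points of $\beta\omega\setminus\omega$ are the free ultrafilters. For $A\subset\omega$ the closure $\operatorname{cl}_{\beta\omega}A=\{x:A\in x\}$ is clopen. We use two facts on extremal disconnectedness.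
\begin{enumerate}
\item[(E1)] If a Tychonoff space $Y$ is ED, so is $\beta Y$ \cite[6M]{GJ}. In particular $\beta\omega$ is ED.
\item[(E2)] A dense subspace $Y$ of an ED space $K$ is ED. Indeed, disjoint open subsets of $Y$ are traces of open sets $U_1,U_2$ of $K$; the open set $U_1\cap U_2$ misses the dense set $Y$, so it is empty, and $U_1$, $U_2$ have disjoint closures.
\end{enumerate}

All our examples are quotients of the following kind. In them each ultrafilter of $Y\setminus\omega$ defines a minimal prime explicitly.

\begin{lemma}\label{lem:glue}
Let $Y$ be countable with $\omega\subset Y\subset\beta\omega$. Let $\sim$ be an equivalence relation on $Y$ whose classes have at most $n$ points, such that $\{m\}$ is a class for every $m\in\omega$, and such that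
\begin{enumerate}
\item[(G)] if an open set $U\subset Y$ contains a class $c$, there is an open union of classes $N$ with $c\subset N\subset U$.
\end{enumerate}
Let $p:Y\to X=Y/{\sim}$ be the quotient map, identify $\omega$ with $p(\omega)$, and let $R=C(X)$ or $R=C^*(X)$.
\begin{enumerate}
\item[(a)] $Y$ is normal, $p$ is closed, and $X$ is countable, normal and $T_1$, hence Tychonoff.
\item[(b)] Every maximal ideal of $R$ contains at most $n$ minimal primes.
\item[(c)] For $A\subset\omega$, the function $b_A$ with $b_A(m)=\frac1{m+1}$ for $m\in A$ and $b_A=0$ on $X\setminus A$ belongs to $R$.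
\item[(d)] For $x\in Y\setminus\omega$, the set $P_x=\{g\in R:\{m\in\omega:g(m)=0\}\in x\}$ is a minimal prime of $R$ contained in the maximal ideal $M_{p(x)}=\{g\in R: g(p(x))=0\}$, and $P_x\neq P_y$ for $x\ne y$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) $Y$ is regular, as a subspace of a compact Hausdorff space, and Lindel\"of, being countable; a regular Lindel\"of space is normal. Let $C\subset Y$ be closed and $q\notin p(C)$. Apply (G) to $U=Y\setminus C$ and $c=p^{-1}(q)$. Then $p^{-1}(p(N))=N$ is open, so $p(N)$ is an open neighborhood of $q$, and it misses $p(C)$. So $p$ is closed, and points of $X$ are closed. If $C_1,C_2\subset X$ are closed and disjoint, take disjoint open $U_i\supset p^{-1}(C_i)$ in $Y$; the sets $X\setminus p(Y\setminus U_i)$, which consist of the points whose fibers lie in $U_i$, are disjoint open sets containing $C_i$.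

(b) $Y$ contains $\omega$, so it is dense in $\beta\omega$ and ED by (E1) and (E2). Apply Lemma~\ref{lem:rankbound}.

(c) It suffices to show that $b_A\circ p$ is continuous at each $x\in Y\setminus\omega$. For $\varepsilon>0$ the set where $b_A\circ p\ge\varepsilon$ is a finite subset of $\omega$, and its complement is a neighborhood of $x$.

(d) Write $z(g)=\{m\in\omega:g(m)=0\}$. From $z(g+h)\supset z(g)\cap z(h)$ and $z(gh)=z(g)\cup z(h)$ we see that $P_x$ is an ideal, as $x$ is a filter, and that it is prime, as $x$ is an ultrafilter; $1\notin P_x$ since $\emptyset\notin x$. Let $g\in P_x$ and $A=z(g)\in x$. Then $x\in\operatorname{cl}_YA$, so $g(p(x))=0$; thus $P_x\subset M_{p(x)}$, and $M_{p(x)}$ is maximal as the kernel of a homomorphism onto $\mathbb{R}$. Moreover $b_Ag=0$, and $b_A\notin P_x$ because $z(b_A)=\omega\setminus A\notin x$. A prime $P'\subset P_x$ omits $b_A$ and therefore contains $g$. So $P'=P_x$, and $P_x$ is minimal. If $x\neq y$, choose $A\in x$ with $A\notin y$; then $\omega\setminus A\in y$, so $b_A\in P_y\setminus P_x$.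
\end{proof}

The simplest case glues a single class.

\begin{example}\label{ex:Zn}
Let $n\ge1$. Partition $\omega$ into infinite sets $A_1,\dots,A_n$, choose free ultrafilters $u_i\ni A_i$, let $Y=\omega\cup\{u_1,\dots,u_n\}$, and let $Z_n$ be the quotient of $Y$ that identifies $u_1,\dots,u_n$ to one point $\infty$. Condition (G) holds: the classes $\{m\}$ are open, and every set containing all the $u_i$ is a union of classes. By Lemma~\ref{lem:glue}, $Z_n$ is countable and normal, and in both $C(Z_n)$ and $C^*(Z_n)$ every maximal ideal contains at most $n$ minimal primes, while $M_\infty$ contains the $n$ minimal primes $P_{u_i}$. So $Z_n$ and $\beta Z_n$ have rank $n$.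

The space $Z_n$ is SV. Let $0\le a\le b$ in $C(Z_n)$. For $m\in\omega$ put $r(m)=a(m)/b(m)$ if $b(m)>0$ and $r(m)=0$ otherwise, so that $a=rb$ on $\omega$. Let $\tilde r:\beta\omega\to[0,1]$ be the continuous extension of $r$, and $\lambda_i=\tilde r(u_i)$. When the $\lambda_i$ differ, $r$ has no continuous extension to $Z_n$. But define $h_i=r$ on $A_i$ and $h_i=\lambda_i$ on $Z_n\setminus A_i$. On the neighborhood $A_i\cup\{u_i\}=Y\cap\operatorname{cl}_{\beta\omega}A_i$ of $u_i$ the function $h_i\circ p$ equals $\tilde r$, and on the neighborhood $A_j\cup\{u_j\}$ of $u_j$, $j\neq i$, it is constant. So $h_i\in C(Z_n)$. The product $\prod_{i=1}^n(a-h_ib)$ vanishes on each $A_i$, hence on the dense set $\omega$, hence everywhere, and Theorem~\ref{thm:criterion} applies.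
\end{example}

Take $n=2$ and look at what made the repair possible. Modulo $P_{u_1}$ only the values on a set $A\in u_1$ matter. The gluing imposes one constraint on a continuous function $h$ on $Z_2$, namely that $h\circ p$ takes the same value at $u_1$ and $u_2$. We chose $A=A_1$, whose closure in $Y$ contains $u_1$ but not $u_2$; then $h\circ p$ is prescribed at $u_1$ only, and the constraint can be met by changing the function elsewhere. To block this, the closure of \emph{every} $A\in x$ must contain both points of some glued pair, and the function to be extended must separate those two points.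

\section{The counterexample}\label{sec:counter}

A \emph{pairing} of a set $E$ is a map $z\mapsto z'$ of $E$ to itself with $z''=z$ and $z'\ne z$. The sets $\{z,z'\}$ are the \emph{pairs}, and a set is \emph{saturated} if it is a union of pairs. The following proposition lists what is needed of $Y\setminus\omega$.

\begin{proposition}\label{prop:paired}
There is a nonempty, countable, crowded, zero-dimensional Hausdorff ED space $E$ with a pairing such that
\begin{enumerate}
\item[(a)] if an open set $U$ contains a pair $\{z,z'\}$, there is a saturated open set $W$ with $\{z,z'\}\subset W\subset U$;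
\item[(b)] every nonempty open set contains a pair;
\item[(c)] there is a continuous $f:E\to[1,2]$ with $f(z)\ne f(z')$ for all $z\in E$.
\end{enumerate}
\end{proposition}

The proof occupies Section~\ref{sec:paired}. Condition (a) will give (G); conditions (b) and (c) block the repair of Example~\ref{ex:Zn}; extremal disconnectedness lets us realize the points of $E$ as ultrafilters. Note that (b) forces the pairing to be discontinuous at every point. For let $G\ni z$ and $H\ni z'$ be disjoint open sets. If the pairing were continuous at $z$, some open $U$ with $z\in U\subset G$ would satisfy $y'\in H$ for all $y\in U$, and $U$ would contain no pair.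

The function $f$ does not descend to the quotient of $E$ by the pairing, so by itself it says nothing about functions on that quotient. We therefore adjoin to $E$ a dense set $\omega$ of isolated points that are not glued. Then $\omega$ is a cozero set of the quotient, an extension $F$ of $f$ is a legitimate continuous function on $\omega$, and $F|_\omega$ determines $f$ by continuity. To keep the enlarged space ED we build it inside $\beta\omega$, using Gleason's theorem \cite{Gleason}: compact ED spaces are projective among compact Hausdorff spaces. In the form we need, if $K$ is compact Hausdorff and ED, and $\varphi:L\to K$ is a continuous surjection from a compact Hausdorff space, there is a continuous $s:K\to L$ with $\varphi\circ s=\mathrm{id}_K$.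

\begin{lemma}\label{lem:embed}
Every nonempty countable crowded ED Tychonoff space $E$ is homeomorphic to a subspace of $\beta\omega\setminus\omega$.
\end{lemma}

\begin{proof}
By (E1), $\beta E$ is ED. Let $\varphi:\beta\omega\to\beta E$ be the continuous extension of a surjection $\omega\to E$. Its image is compact and contains $E$, so $\varphi$ is onto. Let $s:\beta E\to\beta\omega$ be continuous with $\varphi\circ s=\mathrm{id}$. Then $s$ is a continuous injection of a compact space into a Hausdorff space, hence an embedding. If $s(d)=m\in\omega$ for some $d\in E$, then $\{d\}=s^{-1}(\{m\})$ would be open, although $E$ is crowded. So $s(E)\subset\beta\omega\setminus\omega$.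
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $E$ and $f$ be as in Proposition~\ref{prop:paired}. A zero-dimensional Hausdorff space is Tychonoff, so by Lemma~\ref{lem:embed} we may regard $E$ as a subspace of $\beta\omega\setminus\omega$. Let $Y=\omega\cup E$, and let the classes of $\sim$ be the pairs of $E$ and the singletons $\{m\}$, $m\in\omega$.

\emph{Condition} (G). The classes $\{m\}$ are open. Let $U\subset Y$ be open with $\{z,z'\}\subset U$. By Proposition~\ref{prop:paired}(a) there is a saturated $W$, open in $E$, with $\{z,z'\}\subset W\subset U\cap E$. Take an open $O\subset Y$ with $O\cap E=W$ and let $N=U\cap O$. Then $N$ is open, $N\cap E=W$, and so $N$ is a union of classes.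

Let $p:Y\to X$ be the quotient map, $\Gamma=p(E)$, and $R=C(X)$ or $C^*(X)$. By Lemma~\ref{lem:glue} with $n=2$, $X$ is countable, normal and $T_1$, and part (a) of the theorem holds. If $q\in\Gamma$ and $p^{-1}(q)=\{x,x'\}$, then $P_x\neq P_{x'}$ are minimal primes in $M_q$, and by (a) there are no others. It remains to show that $R/P_x$ is not a valuation domain for any $x\in E$.

The set $E=Y\setminus\omega$ is closed in the normal space $Y$, so by Tietze's theorem $f$ extends to a continuous $F:Y\to[1,2]$. Let $b=b_\omega$, and let $a(m)=F(m)b(m)$ for $m\in\omega$ and $a=0$ on $\Gamma$. Since $b\circ p$ vanishes on $E$, we have $a\circ p=F\cdot(b\circ p)$, so $a$ is continuous and bounded, and $a,b\in R$. The factor $b$ makes $F$ harmless on $E$; dividing $a$ by $b$ means recovering it.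

\medskip
\noindent\emph{Claim. Let $x\in E$. There are no $A\in x$ and $h\in R$ with $F(m)=h(m)$ for all $m\in A$.}
\medskip

Suppose there are. The set $\operatorname{cl}_YA=Y\cap\operatorname{cl}_{\beta\omega}A$ is clopen in $Y$ and contains $x$. So $E\cap\operatorname{cl}_YA$ is a nonempty open subset of $E$, and by Proposition~\ref{prop:paired}(b) it contains a pair $\{y,y'\}$. The continuous functions $F$ and $h\circ p$ agree on $A$, hence on $\operatorname{cl}_YA$. Therefore
\[
f(y)=F(y)=h(p(y))=h(p(y'))=F(y')=f(y'),
\]
contrary to Proposition~\ref{prop:paired}(c). This proves the claim.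

Suppose $\bar b$ divides $\bar a$ in $R/P_x$, say $a-hb\in P_x$ with $h\in R$. Then $b(m)\bigl(F(m)-h(m)\bigr)=0$ for all $m$ in some $A\in x$. As $b(m)\neq0$, we get $F=h$ on $A$, contrary to the claim. Suppose $\bar a$ divides $\bar b$, say $b-ha\in P_x$ with $h\in R$. Then $h(m)F(m)=1$ for all $m$ in some $A\in x$. Since $1\le F\le2$, we have $h\ge\frac12$ on $A$, so $F=k$ on $A$, where $k=1/(h\vee\frac12)$ is continuous and bounded by $2$, and thus lies in $R$. This again contradicts the claim. Hence $R/P_x$ is not a valuation domain, and (b) is proved. The last statement follows by taking $R=C(X)$ and $R=C^*(X)\cong C(\beta X)$.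
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:ranks}]
The first statement is Proposition~\ref{prop:rankone}. Let $n\ge2$, let $X$ be as in Theorem~\ref{thm:main} and $Z_n$ as in Example~\ref{ex:Zn}. The topological sum $X\sqcup Z_n$ is countable and normal, and
\[
C(X\sqcup Z_n)\cong C(X)\times C(Z_n),\qquad C(\beta(X\sqcup Z_n))\cong C^*(X)\times C^*(Z_n).
\]
The primes of a product $R_1\times R_2$ are the ideals $P\times R_2$ and $R_1\times P'$ with $P$, $P'$ prime, because $(1,0)(0,1)=0$. Primes of different types are incomparable, and $(R_1\times R_2)/(P\times R_2)\cong R_1/P$. So in both products the largest number of minimal primes in a maximal ideal is $\max(2,n)=n$, and both have the quotients $R/P_x$ of Theorem~\ref{thm:main}, which are not valuation domains. Thus $X\sqcup Z_n$ and $\beta(X\sqcup Z_n)$ have rank $n$ and are not SV.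
\end{proof}

\section{A countable extremally disconnected space with a pairing}\label{sec:paired}

We prove Proposition~\ref{prop:paired}. We start from a concrete space with properties (a)--(c) and refine its topology as far as these properties allow.

\subsection{The split rationals}

Let $D=\mathbb{Q}\times\{0,1\}$, let $\pi:D\to\mathbb{Q}$ be the projection, and for $z=(q,i)$ let $z'=(q,1-i)$; the pairs are the fibers of $\pi$. Order $D$ lexicographically, so that $(q,i)<(r,j)$ if $q<r$, or $q=r$ and $i<j$, and let $\tau_0$ be the order topology. It is Hausdorff. For $q\in\mathbb{Q}$ and irrational $\alpha<q<\gamma$ put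
\[
N^-_\alpha(q)=\{(q,0)\}\cup\pi^{-1}\bigl((\alpha,q)\bigr),\qquad N^+_\gamma(q)=\{(q,1)\}\cup\pi^{-1}\bigl((q,\gamma)\bigr),
\]
where the intervals are taken in $\mathbb{Q}$. So $(q,0)$ is approached from the left only and $(q,1)$ from the right only, in both cases by whole pairs.

These sets are $\tau_0$-clopen. The ray $\{w<(q,1)\}=\{w\le(q,0)\}$ is open and closed, since $(q,1)$ is the immediate successor of $(q,0)$. For irrational $\alpha$, the set $\{w:\pi(w)>\alpha\}$ and its complement $\{w:\pi(w)<\alpha\}$ are unions of open rays. Now $N^-_\alpha(q)=\{w<(q,1)\}\cap\{\pi(w)>\alpha\}$, and $N^+_\gamma(q)$ is the complement of $\{w<(q,1)\}\cup\{\pi(w)>\gamma\}$. They also form neighborhood bases. A neighborhood of $(q,0)$ contains $\{w:w_1<w\le(q,0)\}$ for some $w_1<(q,0)$; then $\pi(w_1)<q$, and the neighborhood contains $N^-_\alpha(q)$ for any irrational $\alpha\in(\pi(w_1),q)$. The argument at $(q,1)$ is the mirror image. In particular $\tau_0$ is crowded.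

Enumerate $\mathbb{Q}=\{r_1,r_2,\dots\}$ without repetition and define a function that jumps by $3^{-n}$ across the $n$th pair:
\[
f(r_n,i)=1+\sum_{r_m<r_n}3^{-m}+i\,3^{-n}.
\]
Then $1\le f\le1+\sum_{m\ge1}3^{-m}=\frac32$, and $f(z)\neq f(z')$ for all $z$. The function $f$ is $\tau_0$-continuous. For $(r_k,j)$ with $\alpha<r_k<r_n$, and for $(r_l,j)$ with $r_n<r_l<\gamma$, we have
\[
0\le f(r_n,0)-f(r_k,j)=\sum_{r_k\le r_m<r_n}3^{-m}-j3^{-k}\le\sum_{\alpha<r_m<r_n}3^{-m},
\]
\[
0\le f(r_l,j)-f(r_n,1)=\sum_{r_n<r_m<r_l}3^{-m}+j3^{-l}\le\sum_{r_n<r_m<\gamma}3^{-m},
\]
and the right-hand sides are smaller than $\sum_{m>M}3^{-m}$ as soon as $(\alpha,r_n)$ and $(r_n,\gamma)$ contain none of $r_1,\dots,r_M$.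

The space $(D,\tau_0)$ is not ED: for irrationals $\alpha_1<\alpha_2<\cdots$ converging to $0$, the preimages under $\pi$ of $\bigcup_k(\alpha_{2k-1},\alpha_{2k})$ and $\bigcup_k(\alpha_{2k},\alpha_{2k+1})$ are disjoint open sets with $(0,0)$ in both closures. The feature of $\tau_0$ to preserve under refinement is the shape of the basic neighborhoods. Let $\mathcal{T}$ be the set of all crowded topologies $\tau\supseteq\tau_0$ on $D$ such that
\begin{enumerate}
\item[(P)] every $\tau$-neighborhood of every $z\in D$ contains a $\tau$-clopen set $W\ni z$ with $W\setminus\{z\}$ saturated.
\end{enumerate}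
We have shown $\tau_0\in\mathcal{T}$. We call a set $W$ as in (P) a \emph{P-neighborhood} of $z$.

\begin{lemma}\label{lem:basic}
Let $\tau\in\mathcal{T}$, and let $Q$ be the set $\mathbb{Q}$ with the quotient topology of $\pi:(D,\tau)\to\mathbb{Q}$.
\begin{enumerate}
\item[(a)] $(D,\tau)$ is Hausdorff and zero-dimensional, and $f$ is $\tau$-continuous.
\item[(b)] Every nonempty open $U\subset D$ contains a nonempty saturated open set, in particular a pair.
\item[(c)] If $W$ and $W'$ are P-neighborhoods of $z$ and $z'$, then $W\cup W'$ is clopen and saturated. So every open set containing $\{z,z'\}$ contains a saturated clopen set containing $\{z,z'\}$.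
\item[(d)] $Q$ is countable, Hausdorff and zero-dimensional.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) follows from $\tau\supseteq\tau_0$ and (P). (b) Take $z\in U$ and a P-neighborhood $W\subset U$ of $z$; then $W\setminus\{z\}$ is open, saturated, and nonempty since $\tau$ is crowded. (c) $W\cup W'$ is the union of the saturated sets $W\setminus\{z\}$, $W'\setminus\{z'\}$ and $\{z,z'\}$. (d) For saturated $N$ we have $\pi^{-1}(\pi(N))=N$, so $\pi$ maps saturated clopen sets to clopen sets. If $q\in V$ with $V\subset Q$ open, (c) applied to $\pi^{-1}(V)$ gives a clopen neighborhood of $q$ inside $V$. Points of $Q$ are closed because pairs are closed, and a zero-dimensional $T_1$ space is Hausdorff.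
\end{proof}

So every member of $\mathcal{T}$ has properties (a)--(c) of Proposition~\ref{prop:paired}. Only extremal disconnectedness is missing.

\subsection{A maximal refinement}

To see why maximality should help, forget the pairing for a moment and let $\sigma$ be a topology that is maximal among crowded topologies on a set. If $A$ and its complement are both crowded, then declaring $A$ clopen gives a finer crowded topology, so $A$ was already clopen. Now let $O_1,O_2$ be disjoint open sets with $O_2$ the complement of $\operatorname{cl}O_1$. Both $A=\operatorname{cl}O_1$ and its complement are crowded, so $A$ is clopen and separates $O_1$ from $O_2$. With the pairing, declaring $A$ clopen cuts a P-neighborhood $W$ of $z\in A$ down to $W\cap A$, and this destroys (P) if pairs split by $A$ accumulate at $z$. The rest of the proof deals with these split pairs.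

If $\mathcal{C}\subset\mathcal{T}$ is a nonempty chain, then $\bigcup\mathcal{C}$ is closed under finite intersections, so it is a base of a topology $\tau^*$ containing every member of $\mathcal{C}$. A $\tau^*$-open singleton would be a basic set, hence open in a member of $\mathcal{C}$; so $\tau^*$ is crowded. A $\tau^*$-neighborhood of $z$ is a $\tau$-neighborhood of $z$ for some $\tau\in\mathcal{C}$, and a P-neighborhood for $\tau$ is one for $\tau^*$. So $\tau^*\in\mathcal{T}$. By Zorn's Lemma we \emph{fix a maximal} $\tau\in\mathcal{T}$. From now on $D$ carries $\tau$, and $Q$ is as in Lemma~\ref{lem:basic}. For $A\subset D$ let $S_A$ be the union of all pairs that meet both $A$ and $D\setminus A$. Maximality is used only through the next lemma.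

\begin{lemma}\label{lem:adjoin}
Let $A\subset D$ be such that $A$ and $D\setminus A$ are crowded and $S_A$ has no limit point in $D$. Then $A$ is clopen.
\end{lemma}

\begin{proof}
Let $\tau'$ be the topology with base $\{U\cap A,\ U\setminus A:U\in\tau\}$. It contains $\tau$, and $A$ is $\tau'$-clopen. A $\tau'$-isolated point would be isolated in the subspace $A$ or $D\setminus A$, so $\tau'$ is crowded. We verify (P) at $z\in A$; the hypotheses and $\tau'$ are unchanged when $A$ is replaced by $D\setminus A$, so this suffices. A $\tau'$-neighborhood of $z$ contains $U\cap A$ for some $U\in\tau$ with $z\in U$. Since $z$ is not a limit point of $S_A$, there is a P-neighborhood $W\subset U$ of $z$ for $\tau$ with $W\cap S_A\subset\{z\}$. The set $W\cap A$ is $\tau'$-clopen and lies in $U\cap A$. If $y\in(W\cap A)\setminus\{z\}$, then $y'\in W\setminus\{z\}$, and $y'\in A$ because $y\notin S_A$. So $(W\cap A)\setminus\{z\}$ is saturated. Thus $\tau'\in\mathcal{T}$, and $\tau'=\tau$ by maximality.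
\end{proof}

The hypothesis on $S_A$ cannot be dropped. For $A=\mathbb{Q}\times\{0\}$, every punctured P-neighborhood contains a pair, so $A$ and $D\setminus A$ are crowded; but $A$ contains no pair, so it is not open by Lemma~\ref{lem:basic}(b).

\subsection{Discrete subsets of the quotient}

We shall see that, for the sets $A$ needed to prove extremal disconnectedness, $\pi(S_A)$ is a discrete subset of $Q$. To apply Lemma~\ref{lem:adjoin} we therefore want a region of $Q$ in which discrete sets have no limit points. We find it by first applying Lemma~\ref{lem:adjoin} to saturated sets, for which $S_A=\emptyset$. Call a space \emph{resolvable} if it is the disjoint union of two dense subsets.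

\begin{lemma}\label{lem:irres}
No nonempty open subset of $Q$ is resolvable.
\end{lemma}

\begin{proof}
Suppose $V\subset Q$ is open and nonempty and $V=H^0\cup H^1$ with $H^0,H^1$ disjoint and dense in $V$. Let $\widetilde V=\pi^{-1}(V)$ and $A=\pi^{-1}(H^0)$; then $S_A=\emptyset$. First, both sets $\pi^{-1}(H^i)$ meet every nonempty open $U\subset\widetilde V$: by Lemma~\ref{lem:basic}(b), $U$ contains a nonempty saturated open set $G$; then $\pi(G)$ is a nonempty open subset of $V$, so it meets $H^i$, and $G=\pi^{-1}(\pi(G))$ meets $\pi^{-1}(H^i)$.

Let $z\in\operatorname{cl}\widetilde V$ and let $N$ be an open neighborhood of $z$. The set $(N\cap\widetilde V)\setminus\{z\}$ is open, and nonempty since $D$ is crowded. So it meets $A$ and it meets $\pi^{-1}(H^1)\subset D\setminus A$. Thus every point of $\operatorname{cl}\widetilde V$ is a limit point of both $A$ and $D\setminus A$. A point outside $\operatorname{cl}\widetilde V$ has a neighborhood inside $D\setminus A$, so it is a limit point of $D\setminus A$. Since $A\subset\widetilde V$, both $A$ and $D\setminus A$ are crowded. By Lemma~\ref{lem:adjoin}, $A$ is open, so $H^0$ is a nonempty open subset of $V$ missing the dense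 set $H^1$, a contradiction.
\end{proof}

The next lemma no longer involves the pairing. The idea is that if every point of an open set is a limit point of a discrete set, we can grow a tree: a point is a limit of a discrete set, each point of which is a limit of a further discrete set, and so on. The even levels and the odd levels are then dense in each other.

\begin{lemma}\label{lem:tree}
Let $Q$ be a countable zero-dimensional Hausdorff space no nonempty open subset of which is resolvable. Then the set $L$ of all points of $Q$ that are limit points of some discrete subset of $Q$ is nowhere dense.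
\end{lemma}

\begin{proof}
\emph{Step 1: one branching.} Let $t\in L$ and let $N\ni t$ be open. Then there are a discrete set $S\subset N\setminus\{t\}$ with $t\in\operatorname{cl}S$ and pairwise disjoint open sets $N_s$, $s\in S$, with $s\in N_s\subset N\setminus\{t\}$. Indeed, if $t$ is a limit point of the discrete set $S_0$, let $S=(S_0\cap N)\setminus\{t\}$. List $S=\{s_1,s_2,\dots\}$ without repetition, choose clopen sets $C_i$ with $C_i\cap S=\{s_i\}$, and let $N_{s_i}=\bigl(C_i\setminus\bigcup_{j<i}C_j\bigr)\cap(N\setminus\{t\})$.

\emph{Step 2: the tree.} Let $V\subset L$ be open and nonempty. We find disjoint sets $K^0,K^1\subset V$, with $K^0\neq\emptyset$, each contained in the closure of the other. Fix $q\in V$ and put $T_0=\{q\}$, $N_q=V$. Suppose $T_n\subset V$ is given with pairwise disjoint open sets $N_t$, $t\in T_n$, such that $t\in N_t\subset V$. For each $t\in T_n$ apply Step~1 to $t$ and $N_t$, obtaining $S_t$ and sets $N_s\subset N_t\setminus\{t\}$ for $s\in S_t$, and put $T_{n+1}=\bigcup_{t\in T_n}S_t$. The sets $N_s$, $s\in T_{n+1}$, are pairwise disjoint, because the $N_t$ are. By construction $T_n\subset\operatorname{cl}T_{n+1}$. The levels are pairwise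 disjoint: the unions $G_n=\bigcup_{t\in T_n}N_t\supset T_n$ satisfy $G_{n+1}\subset\bigcup_{t\in T_n}(N_t\setminus\{t\})=G_n\setminus T_n$, where the equality holds because $N_t\cap T_n=\{t\}$; hence $T_n\subset G_{m+1}\subset G_m\setminus T_m$ for $m<n$. Let $K^0=\bigcup_nT_{2n}$ and $K^1=\bigcup_nT_{2n+1}$.

\emph{Step 3: $L$ has empty interior.} Suppose $V\subset L$ is open and nonempty. Consider the ordered couples $(H^0,H^1)$ of disjoint subsets of $V$, each contained in the closure of the other, ordered by inclusion in both coordinates. The couple $(\emptyset,\emptyset)$ is one, and the coordinatewise union of a chain is one, so there is a maximal couple $(H^0,H^1)$. Its members have the same closure $C$. If $V\setminus C\neq\emptyset$, Step~2 applied to this open subset of $L$ gives $K^0,K^1\subset V\setminus C$, and $(H^0\cup K^0,H^1\cup K^1)$ is a strictly larger couple. So $V\subset C$: both $H^0$ and $H^1$ are dense in $V$. Then $V$ is the disjoint union of the dense sets $H^1$ and $V\setminus H^1\supset H^0$, contrary to the hypothesis.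

\emph{Step 4.} If $V=\operatorname{int}\operatorname{cl}L$ were nonempty, then $L\cap V$ would be dense in $V$, and $V\setminus L$ would be dense in $V$ by Step~3, so $V$ would be resolvable.
\end{proof}

By Lemmas~\ref{lem:basic}(d), \ref{lem:irres} and~\ref{lem:tree}, the open set $Q\setminus\operatorname{cl}L$ is nonempty, so it contains a nonempty clopen set $Q_1$. Put $E=\pi^{-1}(Q_1)$. This is a nonempty saturated clopen subset of $D$.

\subsection{Extremal disconnectedness}

\begin{lemma}\label{lem:ED}
The space $E$ is ED.
\end{lemma}

\begin{proof}
Since $E$ is clopen in $D$, closures and interiors of subsets of $E$ are the same in $E$ and in $D$. Let $O_1,O_2\subset E$ be open and disjoint. It suffices to separate the closures of larger sets. Replace $O_1$ by $\operatorname{int}\operatorname{cl}O_1$, which does not change $\operatorname{cl}O_1$, and $O_2$ by $E\setminus\operatorname{cl}O_1$. Then $E\setminus O_2=\operatorname{cl}O_1$ and $E\setminus\operatorname{cl}O_2=\operatorname{int}(E\setminus O_2)=O_1$, so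
\[
B:=E\setminus(O_1\cup O_2)=\operatorname{cl}O_1\cap\operatorname{cl}O_2 .
\]
We look for a clopen set $A$ with $O_1\subset A$ and $A\cap O_2=\emptyset$. Each point of $B$ is a limit point of both $O_1$ and $O_2$, so it may be put on either side without harming crowdedness. We use this freedom to split as few pairs as possible: a point of $B$ follows its partner. Let
\[
A=O_1\cup\{z\in B: z'\notin O_2\}.
\]

\emph{The split pairs.} A pair outside $E$ or inside $O_2$ misses $A$, and a pair inside $O_1$ lies in $A$. If $z\in B$ and $z'\in O_1$, or $z,z'\in B$, the pair lies in $A$. If $z\in B$ and $z'\in O_2$, the pair misses $A$. The remaining pairs have one point in $O_1$ and one in $O_2$, and they are split. So $S_A=\pi^{-1}(\pi(S_1))$, where $S_1=\{x\in O_1:x'\in O_2\}$.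

\emph{$\pi(S_1)$ is discrete in $Q$.} Let $x\in S_1$, and take P-neighborhoods $W\subset O_1$ of $x$ and $W'\subset O_2$ of $x'$. By Lemma~\ref{lem:basic}(c), $N=W\cup W'$ is open and saturated, so $\pi(N)$ is an open neighborhood of $\pi(x)$. Let $y\in S_1$ with $\pi(y)\in\pi(N)$. Then $y\in N$, and $y\in O_1$, so $y\in W$. If $y\neq x$, then $y'\in W\setminus\{x\}\subset O_1$, contrary to $y'\in O_2$. So $\pi(N)\cap\pi(S_1)=\{\pi(x)\}$.

\emph{$S_A$ has no limit point in $D$.} This is where $Q_1$ is used. A limit point of the discrete set $\pi(S_1)\subset Q_1$ would lie in $L$ and in the closed set $Q_1$, and $Q_1\cap L=\emptyset$; so $\pi(S_1)$ has no limit point in $Q$. Suppose $z$ is a limit point of $S_A$, and let $G$ be an open neighborhood of $\pi(z)$. As $D$ is Hausdorff, $\pi^{-1}(G)$ contains infinitely many points of $S_A$; as $\pi$ is two-to-one, $G$ contains infinitely many points of $\pi(S_1)$. So $\pi(z)$ is a limit point of $\pi(S_1)$, a contradiction.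

\emph{Crowdedness.} Every point of an open subset of the crowded space $D$ is a limit point of that subset. The set $A$ is the union of the open set $O_1$ and points of $B$, which are limit points of $O_1$. The set $D\setminus A$ is the union of the open sets $D\setminus E$ and $O_2$ and points of $B$, which are limit points of $O_2$. So both are crowded.

By Lemma~\ref{lem:adjoin}, $A$ is clopen. Hence $\operatorname{cl}O_1\subset A$ and $\operatorname{cl}O_2\subset D\setminus A$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:paired}]
The set $E$ is saturated, so the pairing of $D$ restricts to it. As a nonempty open subspace of $D$ it is countable, crowded, zero-dimensional and Hausdorff, and it is ED by Lemma~\ref{lem:ED}. Open subsets of $E$ are open in $D$, so (a) and (b) follow from Lemma~\ref{lem:basic}(c) and (b). For (c) take the restriction of $f$, which is continuous by Lemma~\ref{lem:basic}(a).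
\end{proof}

This completes the proofs of Theorems~\ref{thm:main} and~\ref{thm:ranks}.

\begin{thebibliography}{HLMW}

\bibitem[GJ]{GJ} Gillman and Jerison, \emph{Rings of Continuous Functions}.

\bibitem[G]{Gleason} Gleason, \emph{Projective topological spaces}, 1958.

\bibitem[HLMW]{HLMW} Henriksen, Larson, Martinez and Woods.

\bibitem[L]{Larson} Suzanne Larson, \texttt{https://dml.cz/\allowbreak bitstream/\allowbreak handle/\allowbreak 10338.dmlcz/\allowbreak 119675/\allowbreak CommentatMathUnivCarolRetro\_\allowbreak 48-2007-3\_10.pdf}

\end{thebibliography}
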